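\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}


\title{Smooth convergence of doubly periodic disk patterns to the Riemann map}

\begin{abstract}
Let $R$ be a doubly periodic pattern of disks in the plane, with the combinatorics of a triangulation and intersection angles in $[0,\pi/2]$. Fill a simply connected domain $\Omega$ with a piece of $\varepsilon R$, and let $P^\varepsilon$ be the pattern in the unit disk $U$ with the same combinatorics and angles whose boundary disks touch $\partial U$. The logarithm of the ratio of corresponding radii is a discrete version of $\log|f'|$, where $f:\Omega\to U$ is the Riemann map. Taking as known that it converges to $\log|f'|$ locally uniformly, we prove that the convergence is $C^\infty$: all difference quotients along the period lattice converge to the corresponding derivatives. The proof derives a priori bounds for all lattice differences from energy estimates for a nonlinear discrete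 elliptic equation. We also prove a local version with a converse and a first-order statement for differences between translate classes, and we show that second differences between translate classes need not converge to derivatives.
\end{abstract}

\section{Introduction}

A conformal map $f$ sends an infinitesimal disk at $z$ to an infinitesimal disk, and $|f'(z)|$ is the ratio of the radii. Disk patterns make this finite. One fills a domain with small disks, forms a second pattern with the same combinatorics and the same intersection angles in the image domain, and reads off the ratio of the radii of corresponding disks as a substitute for $|f'|$. This paper asks whether this ratio also captures the derivatives of $|f'|$, of all orders. For doubly periodic patterns with triangular combinatorics it does.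

\subsection{Disk patterns}

A \emph{disk pattern} is an indexed family $R=(R_v:v\in V)$ of closed disks together with a graph $G=(V,E)$ such that:
\begin{itemize}
\item[(i)] $G$ is the $1$-skeleton of a triangulation $T$ of a region whose vertices are the disk centers;
\item[(ii)] for each edge $[u,v]\in E$ the disks $R_u,R_v$ meet at a prescribed angle $\Theta([u,v])\in[0,\pi/2]$: if $r_u,r_v$ are the radii and $d$ is the distance of the centers, then
\begin{equation}\label{eq:length}
d^2=r_u^2+r_v^2+2r_ur_v\cos\Theta([u,v]);
\end{equation}
\item[(iii)] disks indexed by non-adjacent vertices have disjoint interiors.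
\end{itemize}
So $\Theta=0$ means external tangency and $\Theta=\pi/2$ means orthogonal intersection. Triangulations by centers have straight edges. By \eqref{eq:length}, the radii determine the side lengths, hence the shape, of every triangle of $T$. This is why the combinatorics must be triangular here: four disks, each tangent to the next in cyclic order, are not determined up to isometry by their radii, and patterns such as the square grid are not considered.

We call $R$ \emph{admissible} if it is a locally finite disk pattern whose triangulation $T$ is a triangulation of all of $\mathbf C$, and if $R$, $G$ and $\Theta$ are invariant under the translations of a lattice $\Lambda\subset\mathbf C$ with $V/\Lambda$ finite. The hexagonal disk packing, with $\Theta\equiv0$, is the simplest example.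

\subsection{Approximating patterns and the theorem}

Let $\Omega\subsetneq\mathbf C$ be a simply connected domain, $U=\{|z|<1\}$, $z_0\in\Omega$, and let $f:\Omega\to U$ be the conformal map with $f(z_0)=0$, $f'(z_0)>0$. Let $R$ be admissible. For $\varepsilon>0$ let $\Omega^\varepsilon\subset\Omega$ be a closed topological disk that is a union of triangles of $\varepsilon T$, the triangulation of $\varepsilon R$ by its centers. We assume that every compact subset of $\Omega$ lies in the interior of $\Omega^\varepsilon$ for all sufficiently small $\varepsilon$, and then call the family $(\Omega^\varepsilon)$ \emph{admissible}. Let $R_\Omega^\varepsilon$ be the family of disks of $\varepsilon R$ with centers in $\Omega^\varepsilon$, and let $G^\varepsilon_\Omega$, with vertex set $V^\varepsilon_\Omega$, be the $1$-skeleton of the triangulation of $\Omega^\varepsilon$. Its boundary vertices are those on $\partial\Omega^\varepsilon$.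

\medskip\noindent\textbf{Standing hypothesis.} There is a disk pattern $P^\varepsilon$ in $\overline U$ with graph $G^\varepsilon_\Omega$, triangulating a closed disk, with the same intersection angles $\Theta$, whose boundary disks (those indexed by boundary vertices) are internally tangent to $\partial U$.

\medskip
Such a $P^\varepsilon$ is unique up to M\"obius automorphisms of $U$. Let $v_\varepsilon\in V^\varepsilon_\Omega$ be a vertex whose center in $\varepsilon R$ is closest to $z_0$ (ties broken by any fixed rule), and normalize $P^\varepsilon$ by a M\"obius automorphism of $U$ so that the disk indexed by $v_\varepsilon$ is centered at $0$.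

We understand the hypothesis to include that the triangulation of $P^\varepsilon$ by centers is combinatorially that of $\Omega^\varepsilon$, with the same boundary vertices. (Given the boundary vertices, this is automatic: adding a cone over the boundary cycle gives a simplicial $2$-sphere, its graph is $3$-connected, and by Whitney's theorem the graph determines the faces.) So at an interior vertex the triangles of $P^\varepsilon$ tile a neighborhood of the center, and \emph{their angles there add up to $2\pi$}. This is the only property of $P^\varepsilon$ that our proof uses directly. It is not affected by the normalization. Indeed, join the normalizing automorphism to the identity by a path of automorphisms of $U$. Along the path the disks remain disks with the same angles $\Theta$, so the triangles of centers remain nondegenerate (see the beginning of Section~\ref{sec:angles}) and keep their orientation. Hence the angle sum at an interior vertex remains a multiple of $2\pi$, and by continuity it remains $2\pi$.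

Let $r'_\varepsilon(v)$ and $r''_\varepsilon(v)$ be the radii of the disks indexed by $v$ in $R^\varepsilon_\Omega$ and $P^\varepsilon$, let $c_\varepsilon(v)$ be the center of the disk in $R^\varepsilon_\Omega$, and put
\[
\phi_\varepsilon(v)=\log\frac{r''_\varepsilon(v)}{r'_\varepsilon(v)} .
\]
We regard $\phi_\varepsilon$ also as a function on the centers $c_\varepsilon(v)$. It is asserted in \cite{hex} that, by a refinement of the argument that proves rigidity of locally finite disk patterns in the plane, $\phi_\varepsilon$ converges to the harmonic function $\log|f'|$. We take this as a hypothesis, in the following form: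
\begin{equation}\label{eq:known}
\sup\bigl\{\,\bigl|\phi_\varepsilon(v)-\log|f'(c_\varepsilon(v))|\bigr| : c_\varepsilon(v)\in K\bigr\}\longrightarrow0\quad(\varepsilon\to0)\qquad\text{for each compact }K\subset\Omega .
\end{equation}

Translation by $\varepsilon\lambda$, $\lambda\in\Lambda$, permutes the centers of $\varepsilon R$. For a function $g$ on centers let $\Delta_{\varepsilon\lambda}g(c)=g(c+\varepsilon\lambda)-g(c)$, and let $\partial_\lambda$ be the directional derivative along $\lambda\in\Lambda\subset\mathbf R^2$. We say that $\phi_\varepsilon\to h$ \emph{in $C^\infty$} if for every compact $K\subset\Omega$, every $k\ge0$ and all $\lambda_1,\dots,\lambda_k\in\Lambda$,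
\begin{equation}\label{eq:Cinfty}
\sup_{c}\Bigl|\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}\phi_\varepsilon(c)-\partial_{\lambda_1}\cdots\partial_{\lambda_k}h(c)\Bigr|\longrightarrow0\qquad(\varepsilon\to0),
\end{equation}
where the supremum is over all centers $c\in K$ of disks of $\varepsilon R$, in all translate classes modulo $\varepsilon\Lambda$. For small $\varepsilon$ all points involved lie in $\Omega^\varepsilon$. The conjecture, whose source is \cite{hex}, is that the convergence of $\phi_\varepsilon$ to $\log|f'|$ is always $C^\infty$. In the sense of \eqref{eq:Cinfty}, this is true.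

\begin{theorem}\label{thm:main}
Let $R$ be admissible, let $\Omega\subsetneq\mathbf C$ be simply connected, $z_0\in\Omega$, and let $(\Omega^\varepsilon)$ be admissible. Assume the standing hypothesis and the locally uniform convergence \eqref{eq:known}. Then $\phi_\varepsilon\to\log|f'|$ in $C^\infty$.
\end{theorem}

\subsection{An exact example}

M\"obius maps send disks to disks and preserve angles, so they give explicit radii. They show what to expect, and why only lattice differences appear in \eqref{eq:Cinfty}.

\begin{example}\label{ex:moebius}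
Let $M(z)=z/(1-az)$ with $a\ne0$, and let $K$ be a compact set not containing $1/a$. Put $h=\log|M'|=-2\log|1-az|$. Let $v$ index a disk of $\varepsilon R$ with center $c\in K$ and radius $\varepsilon r_v$, with $\varepsilon$ so small that the disk does not contain $1/a$. Write $M(z)=-\frac1a+\frac1a\cdot\frac1{1-az}$. The map $z\mapsto w=1-az$ sends the circle to one with center $w_0=1-ac$ and radius $s=\varepsilon|a|r_v$, and $1/w$ sends the latter to the circle with center $\overline{w_0}/(|w_0|^2-s^2)$ and radius $s/(|w_0|^2-s^2)$. So the image disk has center $M(c)+O(\varepsilon^2)$, and the logarithm of the ratio of radii is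
\begin{equation}\label{eq:moebius}
\phi_\varepsilon(v)=-\log\bigl(|1-ac|^2-\varepsilon^2|a|^2r_v^2\bigr)=h(c)+\frac{\varepsilon^2r_v^2}{4}\,|\nabla h(c)|^2+O(\varepsilon^4),
\end{equation}
because $|\nabla h|=2|a|/|1-az|$. The image disks satisfy \eqref{eq:length} with the same $\Theta$, since the quantity $(d^2-r_u^2-r_v^2)/(2r_ur_v)$ of two disks is invariant under M\"obius maps with pole outside both. For small $\varepsilon$ the angles of the image triangles at the image center of $v$ add up to $2\pi$. Indeed, seen from there and divided by $\varepsilon M'(c)$, the image centers of the neighbors are $O(\varepsilon)$-close to their positions in $R$ relative to $v$, so they still run once around counterclockwise.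

Within one class modulo $\Lambda$ the number $r_v$ is constant, $\phi_\varepsilon(v)$ in \eqref{eq:moebius} is a smooth function of $c$ with smooth dependence on $\varepsilon^2$, and all lattice difference quotients converge to derivatives of $h$. The correction of order $\varepsilon^2$ jumps, however, between classes with different radii, and this affects second differences that mix classes.
\end{example}

\subsection{The method, on the hexagonal packing}\label{sec:hex}

Let $R$ be the hexagonal packing by unit disks, so that there is one class of vertices. Consider three mutually tangent disks with radii $\rho_i=e^{x_i}$. The incircle of the triangle of centers touches its sides at the tangency points and has radius $(\rho_1\rho_2\rho_3/(\rho_1+\rho_2+\rho_3))^{1/2}$, so the angle at the first center is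
\[
\theta(x_1;x_2,x_3)=2\arctan\sqrt{\frac{\rho_2\rho_3}{\rho_1(\rho_1+\rho_2+\rho_3)}} .
\]
Let $\tau$ denote the square root. At $x=0$ we have $\tau=1/\sqrt3$ and $\partial\log\tau/\partial x_2=\frac12(1-\frac13)=\frac13$. Hence $\partial\theta/\partial x_2=\frac{2\tau}{1+\tau^2}\cdot\frac13=\frac1{2\sqrt3}$, and likewise for $x_3$. By scale invariance, $\partial\theta/\partial x_1=-\frac1{\sqrt3}$. Let $e^\phi$ be a system of radii on (part of) the triangular lattice with angle sum $2\pi$ at $v$, and let $v_1,\dots,v_6$ be the neighbors of $v$ in cyclic order, with $v_7=v_1$. Each neighbor lies in two triangles at $v$, so expanding $\sum_j\theta(\phi(v);\phi(v_j),\phi(v_{j+1}))=2\pi$ gives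
\begin{equation}\label{eq:hexeq}
\frac1{\sqrt3}\sum_{j=1}^6\bigl(\phi(v_j)-\phi(v)\bigr)=q_v,\qquad |q_v|\le C\max_j|\phi(v_j)-\phi(v)|^2
\end{equation}
as long as the differences are at most $1$, say. This is the discrete Laplace equation with a remainder quadratic in the gradient.

Suppose first that $q=0$. Let $u$ be discrete harmonic on a disk of radius $L$, with $|u|\le\omega$. Multiplying the equation by $\chi^2u$ with a cutoff function $\chi$ and summing by parts gives Caccioppoli's inequality: the sum of $|u(v)-u(v')|^2$ over the edges of the concentric disk of radius $L/2$ is at most $CL^{-2}\sum u(v)^2\le C\omega^2$. A lattice difference $\Delta_\lambda u=u(\cdot+\lambda)-u$ is harmonic again, and its square sum is bounded by the energy just estimated, so the next application of the inequality gains a factor $L^{-2}$. After $k$ differences the energy is at most $C\omega^2L^{-2k}$ on a disk of radius $c_kL$. In dimension two, two further differences turn such sums into pointwise bounds: each edge difference of $\Delta_{\lambda_1}\cdots\Delta_{\lambda_k}u$ is at most $C\omega L^{-k-1}$.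 With $L=\delta/\varepsilon$ this says that the difference quotients of every order are bounded independently of $\varepsilon$. Bounded difference quotients of all orders and uniform convergence imply convergence of all difference quotients, by interpolation.

The remainder $q$ is harmless once we know that $|\nabla\phi|\le C\omega/L$, for then $q=O(L^{-1}|\nabla\phi|)$ is a lower-order term up to scale $L$. But a priori we only know $|\nabla\phi|\le C\omega$, where $\omega$ is the oscillation of $\phi$. The nonlinear part of the proof bridges this gap. On a small disk $\omega$ is small, because $\log|f'|$ is continuous and $\phi_\varepsilon$ is uniformly close to it, and this makes $q$ a small relative perturbation. Comparison with solutions of the linear equation then gives $|\nabla\phi|\le C\omega L^{-1/2}$, which makes the perturbation so small that a second comparison gives the optimal bound.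

For general patterns there are two more points. The linearized equation has coefficients that are only $\Lambda$-periodic, so only lattice differences of solutions are again solutions. And its coefficients can vanish on some edges; Lemma~\ref{lem:angles} shows that at most one edge of a triangle is lost, which leaves enough ellipticity.

\subsection{Contents}
Section~\ref{sec:angles} studies the angles of a triangle as functions of the radii. Section~\ref{sec:eq} sets up the equation for $\phi$, Section~\ref{sec:linear} contains the linear estimates, Section~\ref{sec:nonlinear} the nonlinear ones, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. The last two sections are not used for that theorem. Section~\ref{sec:local} shows that, for arbitrary systems of radii with angle sums $2\pi$ on parts of $\varepsilon R$, locally uniform convergence to a continuous function forces the limit to be harmonic and the convergence to be $C^\infty$. Section~\ref{sec:classes} treats differences between translate classes: first differences behave well (Theorem~\ref{thm:classes}), second differences need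 not (Proposition~\ref{prop:limit}).

\section{Angles as functions of the radii}\label{sec:angles}

Let a triangle have vertices $1,2,3$, and let $\Theta_{ij}\in[0,\pi/2]$. For $x\in\mathbf R^3$ put
\[
\rho_i=e^{x_i},\qquad d_{ij}^2=\rho_i^2+\rho_j^2+2\rho_i\rho_j\cos\Theta_{ij}.
\]
Since $d_{13}>\rho_1$ and $d_{23}>\rho_2$, we have $d_{12}\le\rho_1+\rho_2<d_{13}+d_{23}$, and cyclically. So the $d_{ij}$ are the sides of a nondegenerate triangle. Its angles $\theta_i(x)$ are real-analytic on $\mathbf R^3$, invariant under $x\mapsto x+(s,s,s)$, and their sum is $\pi$. Put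
\[
p_{ij}=\frac{\partial d_{ij}}{\partial x_i}=\frac{\rho_i(\rho_i+\rho_j\cos\Theta_{ij})}{d_{ij}}=\frac{d_{ij}^2+\rho_i^2-\rho_j^2}{2d_{ij}}>0,
\qquad p_{ij}+p_{ji}=d_{ij}.
\]

The \emph{power} of a point $z$ with respect to a circle with center $c$ and radius $\rho$ is $|z-c|^2-\rho^2$. The points of equal power with respect to two circles with distinct centers form a line orthogonal to the line of centers, the radical axis. The three radical axes of our circles meet in one point $o$, the radical center. By the last formula for $p_{ij}$, the radical axis of circles $i$ and $j$ meets the line $ij$ at distance $p_{ij}$ from vertex $i$, in the direction of $j$ (Figure~\ref{fig:radical}). Let $y_{ij}$ be the signed distance from the line $ij$ to $o$, positive on the side of the third vertex.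

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray] (-1,0) circle (1.2);
\draw[gray] (1.2,0) circle (1.371);
\draw[gray] (0.2,2.2) circle (1.766);
\draw[thick] (-1,0)--(1.2,0)--(0.2,2.2)--cycle;
\draw[dashed] (0,-1)--(0,1.5);
\fill (-1,0) circle (1.2pt) node[left] {$1$};
\fill (1.2,0) circle (1.2pt) node[right] {$2$};
\fill (0.2,2.2) circle (1.2pt) node[above] {$3$};
\fill (0,0.5) circle (1.4pt) node[above left] {$o$};
\node[right] at (-0.05,0.25) {$y_{12}$};
\node[below] at (-0.5,0) {$p_{12}$};
\node[below] at (0.6,0) {$p_{21}$};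
\end{tikzpicture}
\caption{Three circles meeting at non-obtuse angles, the triangle of their centers, and the radical axis of circles $1$ and $2$ (dashed). It divides the side $12$ into segments of lengths $p_{12}$ and $p_{21}$ and contains the radical center $o$, at signed height $y_{12}$ over that side.}
\label{fig:radical}
\end{figure}

\begin{lemma}\label{lem:angles}
Let $\{i,j,k\}=\{1,2,3\}$. Then
\[
\frac{\partial\theta_i}{\partial x_j}=\frac{\partial\theta_j}{\partial x_i}=\kappa_{ij},\qquad \kappa_{ij}(x):=\frac{y_{ij}}{d_{ij}} .
\]
If $A$ denotes the area of the triangle, then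
\begin{equation}\label{eq:kappa}
2A\,\kappa_{ij}=\frac{\rho_i^2\rho_j^2\sin^2\Theta_{ij}}{d_{ij}^2}+\frac{\rho_k}{d_{ij}}\bigl(p_{ji}\,\rho_i\cos\Theta_{ik}+p_{ij}\,\rho_j\cos\Theta_{jk}\bigr).
\end{equation}
Consequently $\kappa_{ij}>0$ on all of $\mathbf R^3$, except if $\Theta_{ij}=0$ and $\Theta_{ik}=\Theta_{jk}=\pi/2$, in which case $\kappa_{ij}\equiv0$. The exceptional case occurs for at most one pair $\{i,j\}$ in a triangle.
\end{lemma}

\begin{proof}
Let $i=1$, $j=2$, $k=3$. Differentiating the law of cosines $d_{23}^2=d_{12}^2+d_{13}^2-2d_{12}d_{13}\cos\theta_1$ and using $d_{12}-d_{13}\cos\theta_1=d_{23}\cos\theta_2$, $d_{13}-d_{12}\cos\theta_1=d_{23}\cos\theta_3$ and the law of sines $d_{13}\sin\theta_1=d_{23}\sin\theta_2$, we obtain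
\[
d(d_{23})=\cos\theta_2\,d(d_{12})+\cos\theta_3\,d(d_{13})+d_{12}\sin\theta_2\,d\theta_1 .
\]
As $d_{13}$ does not depend on $x_2$, this gives $d_{12}\sin\theta_2\,\partial\theta_1/\partial x_2=p_{23}-p_{21}\cos\theta_2$. Put vertex $2$ at the origin, vertex $1$ in the direction $(1,0)$ and vertex $3$ in the direction $(\cos\theta_2,\sin\theta_2)$. The scalar products of $o$ with these unit vectors are $p_{21}$ and $p_{23}$. So $o=(p_{21},y_{12})$ with $p_{21}\cos\theta_2+y_{12}\sin\theta_2=p_{23}$, and therefore $\partial\theta_1/\partial x_2=y_{12}/d_{12}$. The right side is symmetric in $1$ and $2$.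

For \eqref{eq:kappa} change coordinates: let the origin be the point where the radical axis of circles $1$ and $2$ meets the line $12$, so that the centers are
\[
(-a,0),\quad(b,0),\quad(\xi,\zeta)\qquad\text{with } a=p_{12},\ b=p_{21},\ \zeta>0,
\]
and $o=(0,y)$ with $y=y_{12}$. The origin has the same power $-s$ with respect to circles $1$ and $2$, so $\rho_1^2=a^2+s$, $\rho_2^2=b^2+s$, and
\[
s=\rho_1^2-p_{12}^2=\frac{\rho_1^2}{d_{12}^2}\bigl(d_{12}^2-(\rho_1+\rho_2\cos\Theta_{12})^2\bigr)=\frac{\rho_1^2\rho_2^2\sin^2\Theta_{12}}{d_{12}^2}.
\]
The power of $o$ with respect to circles $1$ and $2$ is $y^2-s$. Equating it to the power $\xi^2+(\zeta-y)^2-\rho_3^2$ with respect to circle $3$ gives $\xi^2+\zeta^2=\rho_3^2-s+2\zeta y$. Hence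
\begin{align*}
d_{13}^2&=(\xi+a)^2+\zeta^2=\rho_1^2+\rho_3^2+2(a\xi+\zeta y-s),\\
d_{23}^2&=(\xi-b)^2+\zeta^2=\rho_2^2+\rho_3^2+2(-b\xi+\zeta y-s),
\end{align*}
that is, $\rho_1\rho_3\cos\Theta_{13}=a\xi+\zeta y-s$ and $\rho_2\rho_3\cos\Theta_{23}=-b\xi+\zeta y-s$. Multiply the first equation by $b$, the second by $a$, and add. Since $a+b=d_{12}$,
\[
d_{12}(\zeta y-s)=\rho_3\bigl(b\,\rho_1\cos\Theta_{13}+a\,\rho_2\cos\Theta_{23}\bigr).
\]
As $2A\kappa_{12}=d_{12}\zeta\cdot y/d_{12}=\zeta y$, this is \eqref{eq:kappa}.

All terms on the right of \eqref{eq:kappa} are nonnegative, and they vanish together exactly if $\sin\Theta_{ij}=0$ and $\cos\Theta_{ik}=\cos\Theta_{jk}=0$. An exceptional pair has angle $0$ while the two other pairs have angle $\pi/2$, so there is at most one.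
\end{proof}

The hypothesis $\Theta\le\pi/2$ enters here. If $\Theta_{12}=0$, $\Theta_{23}=\pi/2$ and $\Theta_{13}$ is larger than $\pi/2$, but so close to it, for given radii, that the triangle exists, then \eqref{eq:kappa} still holds and gives $\kappa_{12}<0$.

Invariance of $\theta_i$ under $x\mapsto x+(s,s,s)$ gives $\partial\theta_i/\partial x_i=-\sum_{j\ne i}\kappa_{ij}$. Hence for $\xi,\eta\in\mathbf R^3$
\begin{equation}\label{eq:dtheta}
\sum_i\eta_i\,d\theta_i(x)[\xi]=\sum_i\sum_{j\ne i}\kappa_{ij}(x)\,\eta_i(\xi_j-\xi_i)=-\sum_{i<j}\kappa_{ij}(x)(\xi_i-\xi_j)(\eta_i-\eta_j).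
\end{equation}

\section{The equation for the logarithm of the ratio of radii}\label{sec:eq}

From here until Section~\ref{sec:proof} we work at unit scale, with a fixed admissible $R$.

\paragraph{Conventions.} Let $c_v$ and $r_v$ be the center and radius of $R_v$. The lattice acts freely on $V$ by $c_{v+\lambda}=c_v+\lambda$, and $r$, $\Theta$ and the set of triangles are invariant. Degrees are finite, since adjacent disks meet and $R$ is locally finite. So there are finitely many vertices, edges and triangles modulo $\Lambda$. Let $\ell\ge1$ exceed the diameter of every triangle. Triangles are closed; $B(x,r)$ is the open disk, and $V(x,r)=\{v:c_v\in B(x,r)\}$. For $r\ge1$, $B(x,r)$ contains at most $Cr^2$ vertices and at most $Cr^2$ triangles. Here and below, $C$ denotes constants that depend only on $R$, and on $k,\lambda_1,\dots,\lambda_k$ where these occur; its value may change. As $G$ is connected, for each $\lambda\in\Lambda$ there is $\ell_\lambda\ge|\lambda|+\ell$ such that every $v$ is joined to $v+\lambda$ by a path of at most $\ell_\lambda$ edges, all belonging to triangles contained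 in $B(c_v,\ell_\lambda)$. We choose these paths invariant under $\Lambda$ and call them the \emph{standard paths}.

\paragraph{Gradients.} For a triangle $t$ and a function $u$ on its vertices, $\nabla_tu$ is $u|_t$ modulo constants, with $|\nabla_tu|^2=\sum_{i<j}(u_i-u_j)^2$. For a vector $F=(F_v)_{v\in t}$ with zero coordinate sum put $\langle F,\eta\rangle_t=\sum_{v\in t}F_v\eta_v$, which depends only on $\nabla_t\eta$, and let $|F|$ be the least constant with $|\langle F,\eta\rangle_t|\le|F||\nabla_t\eta|$. We identify $t+\lambda$ with $t$ by translation, so that $\nabla_{t+\lambda}u$ and $\nabla_tu$ can be compared. Let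
\[
E(u;x,r)=\sum_{t\subset B(x,r)}|\nabla_tu|^2 .
\]

\paragraph{Linear part and remainder.} Let $x^0_v=\log r_v$. For a function $\phi$ on the vertices of $t$ let $\theta^t_v(x^0+\phi)$ be the angle at $v$ for the radii $re^\phi$, and put
\[
A^t_v(\phi)=\theta^t_v(x^0)-\theta^t_v(x^0+\phi),\qquad B_t(u,\eta)=\sum_{i<j}\kappa^t_{ij}(x^0)(u_i-u_j)(\eta_i-\eta_j).
\]
By \eqref{eq:dtheta}, $B_t$ is the linearization of $A^t$ at $0$, that is,
\begin{equation}\label{eq:split}
\langle A^t(\phi),\eta\rangle_t=B_t(\phi,\eta)+\langle Q^t(\nabla_t\phi),\eta\rangle_t,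
\end{equation}
where $Q^t$ is a smooth map from $\mathbf R^3/\mathbf R(1,1,1)$ to vectors with zero coordinate sum, with $Q^t(0)=0$, $DQ^t(0)=0$ and $Q^{t+\lambda}=Q^t$. There are finitely many classes of triangles, so
\begin{equation}\label{eq:Q}
|Q^t(p)|\le C_2|p|^2,\qquad|DQ^t(p)|\le C|p|\qquad(|p|\le2),
\end{equation}
and the derivatives of $Q^t$ of each fixed order are bounded on $|p|\le2$. By Lemma~\ref{lem:angles}, at least two of the three numbers $\kappa^t_{ij}(x^0)$ are positive, and the third is nonnegative. The differences along two edges of a triangle control the third, so there is $c_0>0$ with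
\begin{equation}\label{eq:elliptic}
c_0|\nabla_t\eta|^2\le B_t(\eta,\eta)\le C|\nabla_t\eta|^2 .
\end{equation}

\paragraph{Solutions.} Let $I(x,r)$ be the set of vertices all of whose triangles lie in $B(x,r)$. It contains $V(x,r-\ell)$. Let $\delta_v$ be the indicator function of $v$. Given zero-sum vectors $F_t$ for $t\subset B(x,r)$, we say that $u:V(x,r)\to\mathbf R$ \emph{solves $(F)$ on $B(x,r)$} if
\begin{equation}\label{eq:strong}
\sum_{t\ni v}\bigl[B_t(u,\delta_v)+\langle F_t,\delta_v\rangle_t\bigr]=0\qquad\text{for all }v\in I(x,r).
\end{equation}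
Let $H(x,r)$ be the space of functions on $V$ vanishing off $I(x,r)$. The functions $\delta_v$, $v\in I(x,r)$, form a basis of $H(x,r)$, and every triangle with a vertex in $I(x,r)$ lies in $B(x,r)$. Multiplying \eqref{eq:strong} by $\eta_v$ and summing over $v$ therefore shows that it is equivalent to
\begin{equation}\label{eq:weak}
\sum_{t\subset B(x,r)}\bigl[B_t(u,\eta)+\langle F_t,\eta\rangle_t\bigr]=0\qquad\text{for all }\eta\in H(x,r).
\end{equation}
If $u$ solves $(F)$ on $B(x,r)$, it does so on every sub-disk. If moreover $\lambda\in\Lambda$, then for $v\in I(x,r-|\lambda|)$ the vertex $v+\lambda$ lies in $I(x,r)$. As $B_{t+\lambda}=B_t$, the translate $u(\cdot+\lambda)$ therefore solves $(F_{\cdot+\lambda})$ on $B(x,r-|\lambda|)$. This is where the periodicity of $R$ enters.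

Finally, let $\phi:V(x,r)\to\mathbf R$ be such that the radii $re^\phi$ have angle sum $2\pi$ at every $v\in I(x,r)$. The pattern $R$ also has angle sum $2\pi$ at $v$, so $\sum_{t\ni v}A^t_v(\phi)=0$. By \eqref{eq:split},
\begin{equation}\label{eq:phisolves}
\phi\text{ solves }(F)\text{ on }B(x,r)\text{ with }F_t=Q^t(\nabla_t\phi).
\end{equation}
For the hexagonal packing this is \eqref{eq:hexeq}.

\section{Linear estimates}\label{sec:linear}

In Lemmas \ref{lem:cacc} and \ref{lem:compare}, $u$ solves $(F)$ on $B(x,r)$ with
\begin{equation}\label{eq:F}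
|F_t|\le\sigma|\nabla_tu|+g\qquad\text{for all }t\subset B(x,r),
\end{equation}
where $\sigma,g\ge0$ are constants. The term $\sigma|\nabla_tu|$ is the form in which the quadratic remainder will appear, with $\sigma$ of the size of the gradient.

\begin{lemma}[Caccioppoli inequality]\label{lem:cacc}
There is $\sigma_0>0$, depending only on $R$, such that if $\sigma\le\sigma_0$, $r'>0$ and $r-r'\ge2\ell$, then
\[
E(u;x,r')\le C\Bigl[(r-r')^{-2}\sum_{v\in V(x,r)}u_v^2+r^2g^2\Bigr].
\]
\end{lemma}

\begin{proof}
Let $\chi_v=\min\{1,\max\{0,(r-\ell-|c_v-x|)/(r-\ell-r')\}\}$. Then $\chi=0$ off $V(x,r-\ell)\subset I(x,r)$, so $\chi^2u\in H(x,r)$ (extended by $0$). Also $\chi=1$ on $V(x,r')$, and $|\nabla_t\chi|\le C/(r-r')$ because $r-\ell-r'\ge(r-r')/2$. With $|u|_t=\max_t|u|$ and sums over $t\subset B(x,r)$, let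
\[
S=\sum_t|\nabla_t(\chi u)|^2,\qquad W=\sum_t|\nabla_t\chi|^2|u|_t^2 .
\]
The identity $(u_i-u_j)(\chi_i^2u_i-\chi_j^2u_j)=(\chi_iu_i-\chi_ju_j)^2-(\chi_i-\chi_j)^2u_iu_j$ and \eqref{eq:weak} with $\eta=\chi^2u$ give, by \eqref{eq:elliptic},
\begin{equation}\label{eq:cacc1}
c_0S\le CW+\sum_t|F_t||\nabla_t(\chi^2u)| .
\end{equation}
Put $\chi_t=\max_t\chi\le1$ and $m_t=|\nabla_t(\chi u)|+|\nabla_t\chi||u|_t$. From
\begin{align*}
\chi_i^2u_i-\chi_j^2u_j&=\chi_i(\chi_iu_i-\chi_ju_j)+\chi_ju_j(\chi_i-\chi_j),\\
\chi_t(u_i-u_j)&=(\chi_t-\chi_i)u_i+(\chi_iu_i-\chi_ju_j)-(\chi_t-\chi_j)u_j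
\end{align*}
we get $|\nabla_t(\chi^2u)|\le C\chi_tm_t$ and $\chi_t|\nabla_tu|\le Cm_t$. So \eqref{eq:F} yields
\[
|F_t||\nabla_t(\chi^2u)|\le C(\sigma\chi_t|\nabla_tu|+g)m_t\le C\sigma m_t^2+Cg\,m_t\le C\sigma m_t^2+\tfrac{c_0}{8}m_t^2+Cg^2 .
\]
Summing over the at most $Cr^2$ triangles and using $\sum_tm_t^2\le2(S+W)$,
\[
\sum_t|F_t||\nabla_t(\chi^2u)|\le C\sigma(S+W)+\tfrac{c_0}4(S+W)+Cr^2g^2 .
\]
If $\sigma_0$ is so small that $C\sigma_0\le c_0/4$ for the first constant $C$ in this line, then $S$ can be absorbed in \eqref{eq:cacc1}, and $S\le C(W+r^2g^2)$. Finally $E(u;x,r')\le S$, and $W\le C(r-r')^{-2}\sum_{V(x,r)}u_v^2$ since degrees are bounded.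
\end{proof}

For $F=0$ we now pass from energies to pointwise bounds by taking lattice differences, as in Section~\ref{sec:hex}. Let $\Delta_\lambda u(v)=u(v+\lambda)-u(v)$. Summing along standard paths, and noting that an edge lies on boundedly many of them, we have
\begin{equation}\label{eq:path}
\sum_{v\in V(x,s-\ell_\lambda)}|\Delta_\lambda u(v)|^2\le C_\lambda\,E(u;x,s)\qquad(u\text{ defined on }V(x,s)).
\end{equation}

\begin{lemma}[interior gradient bound]\label{lem:interior}
There is $r_1\ge2\ell$, depending only on $R$, such that if $r\ge r_1$ and $w$ solves $(0)$ on $B(x,r)$, then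
\[
|\nabla_tw|^2\le Cr^{-2}E(w;x,r)\qquad\text{for all }t\subset B(x,r/2).
\]
\end{lemma}

\begin{proof}
Let $\lambda_1,\lambda_2$ be a basis of $\Lambda$, fixed once and for all, $D_i=\Delta_{\lambda_i}$, $\ell_1=\max(\ell_{\lambda_1},\ell_{\lambda_2})$ and $r_1=12(\ell_1+2\ell)$. For $r\ge r_1$ we have $\frac r6-\ell_1\ge\frac r{12}\ge2\ell$. Write $E=E(w;x,r)$.

The function $D_iw$ solves $(0)$ on $B(x,r-\ell_1)$. Lemma~\ref{lem:cacc} with radii $r-\ell_1$ and $\frac56r$, together with \eqref{eq:path} for $s=r$, gives
\[
E(D_iw;x,\tfrac56r)\le Cr^{-2}\sum_{v\in V(x,r-\ell_1)}|D_iw(v)|^2\le Cr^{-2}E .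
\]
The function $D_2w$ solves $(0)$ on $B(x,\frac56r)$. The same argument with radii $\frac56r-\ell_1$ and $\frac23r$ gives $E(D_1D_2w;x,\frac23r)\le Cr^{-2}E(D_2w;x,\frac56r)\le Cr^{-4}E$.

Fix $t\subset B(x,r/2)$ and let $n=\lfloor r/(12\ell_1)\rfloor\ge1$. For $0\le m,m'\le n$ put $a(m,m')=\nabla_{t+m\lambda_1+m'\lambda_2}w$. These triangles are distinct, and they lie in $B(x,\frac23r)$ because $2n\ell_1\le r/6$. For a vector-valued function $f$ on $\{0,\dots,n\}$ with differences $Df(j)=f(j+1)-f(j)$, average $|f(0)|\le|f(m)|+\sum_{j<n}|Df(j)|$ over $m$ and apply the Cauchy--Schwarz inequality: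
\[
|f(0)|^2\le\frac2{n+1}\sum_{m=0}^n|f(m)|^2+2n\sum_{j<n}|Df(j)|^2\le\frac2n\sum|f|^2+2n\sum|Df|^2 .
\]
Using this in $m$ and then in $m'$, we find
\[
|a(0,0)|^2\le\frac4{n^2}\sum|a|^2+4\sum|D_1a|^2+4\sum|D_2a|^2+4n^2\sum|D_1D_2a|^2,
\]
where $D_1a$ and $D_2a$ are the differences in $m$ and $m'$, that is, the gradients of $D_1w$ and $D_2w$. The four sums are at most $E$, $Cr^{-2}E$, $Cr^{-2}E$ and $Cr^{-4}E$, and $n$ lies between $r/(24\ell_1)$ and $r/(12\ell_1)$. So the right side is at most $Cr^{-2}E$.
\end{proof}

For general $F$, comparison with a solution of $(0)$ shows how the energy decays when the radius shrinks.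

\begin{lemma}[energy decay]\label{lem:compare}
There is $C_1\ge4$, depending only on $R$, such that if $r\ge r_1$ and $1\le\rho\le r$, then
\[
E(u;x,\rho)\le C_1\Bigl[\Bigl(\frac{\rho^2}{r^2}+\sigma^2\Bigr)E(u;x,r)+r^2g^2\Bigr].
\]
\end{lemma}

\begin{proof}
If $\rho>r/2$, this holds because $C_1\ge4$. Let $\rho\le r/2$. The form $\sum_{t\subset B(x,r)}B_t$ is positive definite on the finite-dimensional space $H(x,r)$. Indeed, if it vanishes on $\eta$, then $\nabla_t\eta=0$ for all $t\subset B(x,r)$ by \eqref{eq:elliptic}. The other triangles have no vertex in $I(x,r)$, so $\nabla_t\eta=0$ for all triangles of $T$. Thus $\eta$ is constant on the infinite connected graph $G$, and it has finite support, so $\eta=0$.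

Hence there is $z\in H(x,r)$ with $\sum_{t\subset B(x,r)}[B_t(z,\eta)+\langle F_t,\eta\rangle_t]=0$ for all $\eta\in H(x,r)$. Then $w=u-z$ solves $(0)$ on $B(x,r)$. Testing with $\eta=z$,
\[
c_0E(z;x,r)\le\sum_{t\subset B(x,r)}|F_t||\nabla_tz|\le\Bigl(\sum_{t\subset B(x,r)}|F_t|^2\Bigr)^{1/2}E(z;x,r)^{1/2},
\]
so by \eqref{eq:F} and the count of triangles $E(z;x,r)\le C(\sigma^2E(u;x,r)+r^2g^2)$. By Lemma~\ref{lem:interior} and the count of triangles in $B(x,\rho)$,
\[
E(w;x,\rho)\le C\rho^2r^{-2}E(w;x,r)\le C\rho^2r^{-2}\bigl(E(u;x,r)+E(z;x,r)\bigr).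
\]
Now insert these bounds into $E(u;x,\rho)\le2E(w;x,\rho)+2E(z;x,r)$.
\end{proof}

Lemmas \ref{lem:interior} and \ref{lem:compare} remain true, with the same constants $C$ and $C_1$, if $r_1$ is enlarged.

\section{Nonlinear a priori estimates}\label{sec:nonlinear}

We now bound all lattice differences of solutions $\phi$ of the nonlinear equation \eqref{eq:phisolves} on a disk of radius comparable to $L$, in terms of the oscillation $\operatorname{osc}\phi=\sup\phi-\inf\phi$ on the disk. The bounds are those of a smooth function on the unit disk, viewed at scale $L$.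

\begin{proposition}\label{prop:apriori}
There is $\eta_0\in(0,1]$, depending only on $R$, such that the following holds. Let $k\ge0$ and $\lambda_1,\dots,\lambda_k\in\Lambda$, and put $D^k=\Delta_{\lambda_1}\cdots\Delta_{\lambda_k}$. There are $L_k$ and $C$, depending only on $R,k,\lambda_1,\dots,\lambda_k$, such that if $X_0\in\mathbf C$, $L\ge L_k$, and $\phi:V(X_0,4L)\to\mathbf R$ is a function such that the radii $re^\phi$ have angle sum $2\pi$ at all $v\in I(X_0,4L)$ and $\omega=\operatorname{osc}\phi\le\eta_0$, then
\begin{equation}\label{eq:apriori}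
|\nabla_tD^k\phi|\le C\,\omega\,L^{-k-1}\qquad\text{for all triangles }t\text{ meeting }B\bigl(X_0,(1+2^{-k})L\bigr).
\end{equation}
Moreover, $D^k\phi$ solves $(F)$ on $B(X_0,(1+2^{-k})L)$ for some $F$ with $|F_t|\le C\omega L^{-k-2}$.
\end{proposition}

We refer to \eqref{eq:apriori} as the estimate of order $k$. The phrase ``$L$ large'' means that $L$ is larger than a constant depending only on $R,k,\lambda_1,\dots,\lambda_k$.

\begin{proof}
By \eqref{eq:phisolves}, $\phi$ solves $(F)$ on $B(X_0,4L)$ with $F_t=Q^t(\nabla_t\phi)$. We have $|\nabla_t\phi|\le\sqrt3\,\omega<2$, so by \eqref{eq:Q}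
\begin{equation}\label{eq:crude}
|F_t|\le C_2|\nabla_t\phi|^2\le C_3\,\omega\,|\nabla_t\phi|,\qquad C_3=\sqrt3\,C_2 .
\end{equation}
Put $\theta=1/(2C_1)$, with $C_1$ from Lemma~\ref{lem:compare}, and enlarge $r_1$ so that $\theta r_1\ge1$. Choose $\eta_0\in(0,1]$ with
\[
C_3\eta_0\le\sigma_0,\qquad C_1C_3^2\eta_0^2\le\theta/2 .
\]

\emph{Step 1: bounded energy.} Let $x\in B(X_0,3L)$, so that $B(x,L)\subset B(X_0,4L)$. Lemma~\ref{lem:cacc} with $\sigma=C_3\omega\le\sigma_0$, $g=0$ and radii $L$ and $L/2$, applied to $\phi$ minus a constant, gives for $L$ large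
\begin{equation}\label{eq:step1}
E(\phi;x,L/2)\le CL^{-2}\cdot L^2\omega^2=C\omega^2 .
\end{equation}

\emph{Step 2: gradient $O(L^{-1/2})$.} The remainder is now a perturbation of fixed small relative size $\sigma=C_3\omega$. Let $x\in B(X_0,3L)$. For $r_1\le r\le L/2$, Lemma~\ref{lem:compare} with $\rho=\theta r$ and $g=0$ gives
\[
E(\phi;x,\theta r)\le(C_1\theta^2+C_1C_3^2\omega^2)E(\phi;x,r)\le\bigl(\tfrac\theta2+\tfrac\theta2\bigr)E(\phi;x,r)=\theta\,E(\phi;x,r).
\]
Starting from $r=L/2\ge r_1$, iterate $J$ times, until $\theta^JL/2\in[r_1,r_1/\theta)$. Then $\theta^J\le CL^{-1}$, and by \eqref{eq:step1}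
\[
E(\phi;x,r_1)\le\theta^J\cdot C\omega^2\le CL^{-1}\omega^2 .
\]
As $r_1\ge2\ell$, the disk $B(x,r_1)$ contains every triangle through $x$. So $|\nabla_t\phi|\le C\omega L^{-1/2}$ for all $t$ meeting $B(X_0,3L)$.

\emph{Step 3: gradient $O(L^{-1})$.} By Step 2 the relative size of the remainder is now $O(L^{-1/2})$, and two applications of Lemma~\ref{lem:compare} recover the decay of the linear equation. Let $x\in B(X_0,2L)$. On $B(x,L/2)\subset B(X_0,3L)$, Step 2 and \eqref{eq:crude} give $|F_t|\le\sigma|\nabla_t\phi|$ with $\sigma=CL^{-1/2}$. For $L$ large, $r_1\le L^{1/2}\le L/2$. Lemma~\ref{lem:compare} from $L/2$ to $L^{1/2}$, and then from $L^{1/2}$ to $r_1$, gives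
\begin{align*}
E(\phi;x,L^{1/2})&\le C_1\bigl(4L^{-1}+CL^{-1}\bigr)E(\phi;x,L/2)\le CL^{-1}\omega^2,\\
E(\phi;x,r_1)&\le C_1\bigl(r_1^2L^{-1}+CL^{-1}\bigr)E(\phi;x,L^{1/2})\le CL^{-2}\omega^2 .
\end{align*}
So $|\nabla_t\phi|\le C\omega L^{-1}$ for $t$ meeting $B(X_0,2L)$, which is the estimate of order $0$. With \eqref{eq:crude} it gives $|F_t|\le C\omega^2L^{-2}\le C\omega L^{-2}$. This proves the proposition for $k=0$.

\emph{Step 4: higher differences.} Let $k\ge1$, and assume the estimates of order $j$ for all $j<k$ and all $j$-element subfamilies of $\lambda_1,\dots,\lambda_k$. For $J\subset[k]=\{1,\dots,k\}$ let $\lambda_J=\sum_{i\in J}\lambda_i$ and $\Delta_J=\prod_{i\in J}\Delta_{\lambda_i}$. Let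
\[
x\in B\bigl(X_0,(1+2^{-k})L\bigr),\qquad r=2^{-k-1}L,\qquad u=D^k\phi .
\]
Since $(1+2^{-k})L+r=(1+\frac32\,2^{-k})L$, for $L$ large all shifts of $B(x,r)$ by the $\lambda_S$, $S\subset[k]$, even enlarged by any fixed amount depending only on $R$ and the $\lambda_i$, lie in $B(X_0,(1+2^{-(k-1)})L)$. There the estimates of all orders $j<k$ are available. By \eqref{eq:phisolves} and the translation property in Section~\ref{sec:eq}, $u$ solves $(F)$ on $B(x,r)$, and likewise on $B(X_0,(1+2^{-k})L)$, with
\[
F_t=\sum_{S\subset[k]}(-1)^{k-|S|}Q^t(p_S),\qquad p_S=\nabla_{t+\lambda_S}\phi .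
\]
To see the cancellation in this sum, interpolate: for $s\in[0,1]^k$ let
\[
P(s)=\sum_{S\subset[k]}\ \prod_{i\in S}s_i\prod_{i\notin S}(1-s_i)\;p_S .
\]
This is affine in each $s_i$, and $P(1_S)=p_S$, where $1_S$ is the indicator vector of $S$. By the fundamental theorem of calculus in each variable and the chain rule,
\[
F_t=\int_{[0,1]^k}\partial_{s_1}\cdots\partial_{s_k}Q^t(P(s))\,ds=\int_{[0,1]^k}\sum_\pi D^{|\pi|}Q^t(P)\bigl[\partial_{s_J}P:J\in\pi\bigr]\,ds,
\]
where $\pi$ runs over the partitions of $[k]$ and $\partial_{s_J}=\prod_{i\in J}\partial_{s_i}$. Since $P$ is affine in each variable, $\partial_{s_J}P(s)$ is a convex combination of the vectors $\nabla_{t+\lambda_{S'}}\Delta_J\phi$ with $S'\subset[k]\setminus J$. So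
\[
|P|\le\min\{2,\,C\omega L^{-1}\},\qquad|\partial_{s_J}P|\le C\omega L^{-|J|-1}\ \ (0<|J|<k),\qquad\partial_{s_{[k]}}P=\nabla_tu .
\]
The partition with one block contributes at most $C|P||\nabla_tu|\le C\omega L^{-1}|\nabla_tu|$, by \eqref{eq:Q}. A partition with $m\ge2$ blocks contributes at most $C\prod_{J\in\pi}\omega L^{-|J|-1}=C\omega^mL^{-k-m}\le C\omega L^{-k-2}$. Hence
\begin{equation}\label{eq:Fk}
|F_t|\le CL^{-1}|\nabla_tu|+C\omega L^{-k-2} .
\end{equation}
This is \eqref{eq:F} with $\sigma=CL^{-1}$ and $g=C\omega L^{-k-2}$. Moreover $u(v)=\Delta_{[k-1]}\phi(v+\lambda_k)-\Delta_{[k-1]}\phi(v)$. Summing the estimate of order $k-1$ along standard paths gives $|u|\le C\omega L^{-k}$ on $V(x,r)$. For $L$ large we have $\sigma\le\sigma_0$ and $r/2\ge\max(r_1,2\ell)$. Lemma~\ref{lem:cacc} yields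
\[
E(u;x,r/2)\le C\bigl[L^{-2}\cdot L^2\cdot\omega^2L^{-2k}+L^2\cdot\omega^2L^{-2k-4}\bigr]\le C\omega^2L^{-2k},
\]
and Lemma~\ref{lem:compare} from $r/2$ to $r_1$ yields
\[
E(u;x,r_1)\le C\bigl[(L^{-2}+L^{-2})\,\omega^2L^{-2k}+L^2\cdot\omega^2L^{-2k-4}\bigr]\le C\omega^2L^{-2k-2} .
\]
As $B(x,r_1)$ contains every triangle through $x$, this proves the estimate of order $k$. The formula for $F_t$ does not depend on $x$, and every $t\subset B(X_0,(1+2^{-k})L)$ lies in $B(x,r)$ for any $x\in t$. So \eqref{eq:Fk} and the estimate of order $k$ give $|F_t|\le C\omega L^{-k-2}$.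
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

Let $h=\log|f'|$, a smooth function on $\Omega$. The centers of $\varepsilon R$ are $\varepsilon c_v$, and $\Delta_{\varepsilon\lambda}\phi_\varepsilon$ at $\varepsilon c_v$ is $\Delta_\lambda\phi_\varepsilon$ at $v$.

\paragraph{Bounds.} Let $x_0\in\Omega$. Choose $\delta>0$ such that $\overline{B(x_0,4\delta)}\subset\Omega$ and $\operatorname{osc}h\le\eta_0/2$ on this closed disk. For small $\varepsilon$ the closed disk lies in the interior of $\Omega^\varepsilon$, and by \eqref{eq:known} $|\phi_\varepsilon-h|\le\eta_0/4$ at its centers. So $\operatorname{osc}\phi_\varepsilon\le\eta_0$ there. A center in $B(x_0,4\delta)$ is an interior vertex, and all its triangles belong to $\Omega^\varepsilon$, because $\Omega^\varepsilon$ is a union of triangles of $\varepsilon T$ and contains a neighborhood of the center. So $P^\varepsilon$ has angle sum $2\pi$ at this vertex, and the side lengths of its triangles are given by \eqref{eq:length} with the radii $r''_\varepsilon=r'_\varepsilon e^{\phi_\varepsilon}$. After rescaling by $1/\varepsilon$,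 Proposition~\ref{prop:apriori} applies with $X_0=x_0/\varepsilon$ and $L=\delta/\varepsilon$. For $k\ge1$, sum the estimate of order $k-1$ along standard paths. This gives, for all $\lambda_1,\dots,\lambda_k\in\Lambda$ and all small $\varepsilon$,
\begin{equation}\label{eq:bounds}
\bigl|\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}\phi_\varepsilon(c)\bigr|\le C_\delta\qquad\text{for all centers }c\in B(x_0,\delta),
\end{equation}
where $C_\delta$ may depend on $k,\lambda_1,\dots,\lambda_k$ but not on $\varepsilon$. By covering, such bounds hold on every compact subset of $\Omega$, for centers in all translate classes.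

\paragraph{Convergence.} We have
\[
\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}h(c)=\int_{[0,1]^k}\partial_{\lambda_1}\cdots\partial_{\lambda_k}h\Bigl(c+\varepsilon\sum_is_i\lambda_i\Bigr)ds\longrightarrow\partial_{\lambda_1}\cdots\partial_{\lambda_k}h(c)
\]
locally uniformly. So the difference quotients of $g_\varepsilon=\phi_\varepsilon-h$ of every order are bounded on compacta for small $\varepsilon$, and it suffices to show that they tend to $0$ uniformly on compacta. For $k=0$ this is \eqref{eq:known}. Suppose that it holds for some $k$ and all $\lambda_1,\dots,\lambda_k$, and let $\psi=\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}g_\varepsilon$.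

Let $\lambda\in\Lambda$, let $K\subset\Omega$ be compact, and let $K'\subset\Omega$ be a compact neighborhood of $K$. Let $\tau>0$ be so small that $c+s\lambda\in K'$ for $c\in K$ and $0\le s\le2\tau$, and put $m=\lceil\tau/\varepsilon\rceil$ with $\varepsilon\le\tau$. The bound of order $k+2$ says that $|\Delta_{\varepsilon\lambda}\Delta_{\varepsilon\lambda}\psi|\le C\varepsilon^2$ at the centers in $K'$ for small $\varepsilon$, with $C$ independent of $\varepsilon$ and $\tau$. Hence for centers $c\in K$
\[
\bigl|\psi(c+m\varepsilon\lambda)-\psi(c)-m\Delta_{\varepsilon\lambda}\psi(c)\bigr|\le\sum_{j<m}\bigl|\Delta_{\varepsilon\lambda}\psi(c+j\varepsilon\lambda)-\Delta_{\varepsilon\lambda}\psi(c)\bigr|\le Cm^2\varepsilon^2,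
\]
and so
\[
\bigl|\varepsilon^{-1}\Delta_{\varepsilon\lambda}\psi(c)\bigr|\le\frac{2\sup_{K'}|\psi|}{m\varepsilon}+Cm\varepsilon .
\]
As $\varepsilon\to0$ we have $m\varepsilon\to\tau$, and $\sup_{K'}|\psi|\to0$ by the induction hypothesis. Thus $\limsup_{\varepsilon\to0}\sup_K|\varepsilon^{-1}\Delta_{\varepsilon\lambda}\psi|\le C\tau$. Now let $\tau\to0$. This is the claim for $k+1$, and Theorem~\ref{thm:main} is proved. \qed

\medskip
The convergence \eqref{eq:known} was used twice: to make the oscillation of $\phi_\varepsilon$ small on small disks, and to start the induction. The choice of the normalization of $P^\varepsilon$ enters only through \eqref{eq:known}.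

\section{A local theorem with a converse}\label{sec:local}

The proof of \eqref{eq:bounds} used only that $h$ is continuous, and the interpolation used only that $h$ is smooth. No global pattern is needed, and the limit is forced to be harmonic. Convergence in $C^\infty$ on an open set $\mathcal D$ means \eqref{eq:Cinfty} for all compact $K\subset\mathcal D$.

\begin{theorem}\label{thm:local}
Let $R$ be admissible, let $\mathcal D\subset\mathbf C$ be open, and let $\varepsilon\to0$ along a sequence or continuously. Let $\phi_\varepsilon$ be functions on centers of $\varepsilon R$ such that for each compact $K\subset\mathcal D$ and all small $\varepsilon$, $\phi_\varepsilon$ is defined at all vertices of triangles of $\varepsilon T$ that meet $K$, and the radii $\varepsilon re^{\phi_\varepsilon}$ have angle sum $2\pi$ at all vertices in $K$. If $\phi_\varepsilon\to h$ locally uniformly on $\mathcal D$ with $h$ continuous, then $h$ is harmonic and $\phi_\varepsilon\to h$ in $C^\infty$.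
\end{theorem}

\begin{proof}
By the remarks above it suffices to show that $h$ is harmonic near each $x_0\in\mathcal D$. The idea is to build from the radii $\varepsilon re^{\phi_\varepsilon}$ a piecewise affine map and to show that its limit is holomorphic with derivative of modulus $e^h$.

Choose $\delta$ as in Section~\ref{sec:proof}, with $\mathcal D$ in place of $\Omega$, and let $B=B(x_0,\delta)$. By the estimate of order $0$, $|\nabla_t\phi_\varepsilon|\le C\varepsilon$ on the triangles $t$ of $\varepsilon T$ meeting $B$; here and below constants and $O$-terms are uniform for small $\varepsilon$. Replace each of these triangles by the Euclidean triangle with the radii $\varepsilon re^{\phi_\varepsilon}$. Gluing these along edges puts a flat metric on $B$, without cone points because the angle sums are $2\pi$. As $B$ is simply connected, there is a developing map $F_\varepsilon:B\to\mathbf C$, a local isometry for this metric that is affine and orientation preserving on each $t\cap B$.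

Let $v$ be a vertex of $t$. By \eqref{eq:length} the side lengths scale with the radii, so each side of $t$ is stretched by a factor $e^{\phi_\varepsilon(v)}(1+O(\varepsilon))$. A quadratic form on $\mathbf R^2$ is determined by its values on the three edge vectors, and there are finitely many shapes of triangles up to scaling. So on $t$ the pulled-back metric is $(e^{2\phi_\varepsilon(v)}+O(\varepsilon))$ times the Euclidean one, up to a quadratic form with coefficients $O(\varepsilon)$. Write $F_\varepsilon=az+b\bar z+\mathrm{const}$ on $t\cap B$, with $|a|>|b|$. Since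
\[
|az+b\bar z|^2=(|a|^2+|b|^2)|z|^2+2\operatorname{Re}(a\bar b z^2),
\]
we get $|a|^2+|b|^2=e^{2\phi_\varepsilon(v)}+O(\varepsilon)$ and $a\bar b=O(\varepsilon)$. As $\phi_\varepsilon$ is bounded near $B$ and $|a|>|b|$, $|a|$ is bounded from below, so $b=O(\varepsilon)$ and
\begin{equation}\label{eq:det}
\partial_{\bar z}F_\varepsilon=O(\varepsilon),\qquad\det DF_\varepsilon=|a|^2-|b|^2=e^{2\phi_\varepsilon(v)}+O(\varepsilon)\quad\text{on }t\cap B .
\end{equation}

Normalize $F_\varepsilon(x_0)=0$. The maps $F_\varepsilon$ are uniformly Lipschitz on $B$, so along a sequence $\varepsilon\to0$, $F_\varepsilon\to F$ uniformly and $DF_\varepsilon\to DF$ weakly-$*$ in $L^\infty$. By \eqref{eq:det}, $\partial_{\bar z}F=0$ in the sense of distributions, so $F$ is holomorphic. Let $F_\varepsilon=F^1_\varepsilon+iF^2_\varepsilon$ and $\chi\in C_c^\infty(B)$. Since $\det DF_\varepsilon=\partial_x(F^1_\varepsilon F^2_{\varepsilon,y})-\partial_y(F^1_\varepsilon F^2_{\varepsilon,x})$ as distributions,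
\[
\int\chi\det DF_\varepsilon=-\int F_\varepsilon^1\bigl(\chi_xF^2_{\varepsilon,y}-\chi_yF^2_{\varepsilon,x}\bigr).
\]
On the right, $F^1_\varepsilon$ converges uniformly and the derivatives of $F^2_\varepsilon$ converge weakly-$*$, so the limit is the same expression for $F$, which equals $\int\chi\det DF=\int\chi|F'|^2$. The left side tends to $\int\chi e^{2h}$, by \eqref{eq:det} and the uniform convergence of $\phi_\varepsilon$ to the continuous function $h$. So $|F'|=e^h$ on $B$, and $h=\log|F'|$ is harmonic.
\end{proof}

\section{Differences between translate classes}\label{sec:classes}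

\subsection{First differences converge}

Theorem~\ref{thm:main} compares values of $\phi_\varepsilon$ within one class modulo $\varepsilon\Lambda$, for every class. To compare values in different classes we use that affine functions of the centers solve the linearized equation. For the hexagonal packing this is obvious by symmetry. In general it reflects the M\"obius invariance of disk patterns.

\begin{lemma}\label{lem:linear}
The coordinate function $c:V\to\mathbf C$, $v\mapsto c_v$, satisfies $\sum_{t\ni v}B_t(c,\delta_v)=0$ for all $v\in V$.
\end{lemma}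

\begin{proof}
Let $a\in\mathbf C$, and for small real $\tau$ apply $z\mapsto z/(1-\tau az)$ to the disks indexed by $v$ and its neighbors. By the computation in Example~\ref{ex:moebius}, with $\tau a$ for $a$ and $\varepsilon=1$, the images have radii $r_ue^{\phi_\tau(u)}$ with
\[
\phi_\tau(u)=-\log\bigl(|1-\tau ac_u|^2-\tau^2|a|^2r_u^2\bigr),\qquad\frac{d}{d\tau}\Big|_{\tau=0}\phi_\tau(u)=2\operatorname{Re}(ac_u),
\]
and they satisfy \eqref{eq:length} with the same angles $\Theta$. The image centers depend continuously on $\tau$. So for small $\tau$ those of the neighbors still run once around that of $v$, in the same order, and the angles of the image triangles at $v$ add up to $2\pi$. Thus $\sum_{t\ni v}A_v^t(\phi_\tau)=0$. Differentiating at $\tau=0$ and using \eqref{eq:split} with $DQ^t(0)=0$, we get $\sum_{t\ni v}B_t(2\operatorname{Re}(ac),\delta_v)=0$. Take $a=\frac12$ and $a=-\frac i2$.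
\end{proof}

\begin{theorem}\label{thm:classes}
In the situation of Theorem~\ref{thm:main} (with $h=\log|f'|$) or Theorem~\ref{thm:local}, let $v_0,w_0\in V$ be arbitrary and $e=c_{w_0}-c_{v_0}$. For centers $c\in\varepsilon(c_{v_0}+\Lambda)$ put $g_\varepsilon(c)=\phi_\varepsilon(c+\varepsilon e)-\phi_\varepsilon(c)$. Then for all $k\ge0$ and $\lambda_1,\dots,\lambda_k\in\Lambda$, locally uniformly,
\[
\varepsilon^{-k-1}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}\,g_\varepsilon\longrightarrow\partial_{\lambda_1}\cdots\partial_{\lambda_k}\partial_eh .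
\]
\end{theorem}

\begin{proof}
We blow up at the lattice scale: the limit is a solution of the linearized equation on all of $V$ with prescribed lattice differences, and such a solution is unique up to a constant.

Suppose the claim is false. Then there are $\varepsilon_j\to0$ and $\mu_j\in\Lambda$ such that $\varepsilon_j(c_{v_0}+\mu_j)$ converges to a point $c^*$ of $\Omega$ (or $\mathcal D$), and the difference of the two sides at $\varepsilon_j(c_{v_0}+\mu_j)$ stays bounded away from $0$. Let $D^k=\Delta_{\lambda_1}\cdots\Delta_{\lambda_k}$, $h_k=\partial_{\lambda_1}\cdots\partial_{\lambda_k}h$, $\psi_j=\varepsilon_j^{-k}D^k\phi_{\varepsilon_j}$ as a function on vertices, and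
\[
u_j(x)=\varepsilon_j^{-1}\bigl[\psi_j(x+\mu_j)-\psi_j(v_0+\mu_j)\bigr]\qquad(x\in V).
\]
For each fixed $x$ this is defined for large $j$. Apply Proposition~\ref{prop:apriori} near $c^*$, with $L=\delta/\varepsilon_j$ as in Section~\ref{sec:proof}. By \eqref{eq:apriori}, $|\nabla_tu_j|\le C$ on each fixed $t$ for large $j$. As $u_j(v_0)=0$ and $G$ is connected, a subsequence converges pointwise to some $u:V\to\mathbf R$.

By Theorem~\ref{thm:main} or \ref{thm:local}, $u(x+\lambda)-u(x)=\partial_\lambda h_k(c^*)=\langle a,\lambda\rangle$ for all $x\in V$ and $\lambda\in\Lambda$, where $a=\nabla h_k(c^*)$. By the last statement of Proposition~\ref{prop:apriori}, $\sum_{t\ni x}B_t(u_j,\delta_x)=O(\varepsilon_j^{-k-1}\varepsilon_j^{k+2})\to0$. So $\sum_{t\ni x}B_t(u,\delta_x)=0$ for all $x\in V$.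

By Lemma~\ref{lem:linear} the function $\tilde u(x)=u(x)-\langle a,c_x\rangle$ satisfies the same equation. It is $\Lambda$-periodic, so it attains its maximum. The equation reads $\sum_y\kappa_{xy}(\tilde u(x)-\tilde u(y))=0$, where $y$ runs over the neighbors of $x$ and $\kappa_{xy}\ge0$ is the sum of the weights $\kappa^t_{xy}(x^0)$ over the two triangles at the edge $[x,y]$. Hence, if $\tilde u$ is maximal at $x$, it is maximal at all neighbors $y$ with $\kappa_{xy}>0$. The edges of positive weight connect $V$, since in each triangle at least two edges have positive weight (Lemma~\ref{lem:angles}). So $\tilde u$ is constant. In particular $u(w_0)-u(v_0)=\langle a,e\rangle=\partial_eh_k(c^*)$. But $u_j(w_0)-u_j(v_0)$ is the left side of the claim at $\varepsilon_j(c_{v_0}+\mu_j)$, and the right side there tends to $\partial_eh_k(c^*)$. This is a contradiction.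
\end{proof}

\subsection{Second differences need not converge}

Example~\ref{ex:moebius} suggests that the correction of order $\varepsilon^2$ to $\phi_\varepsilon\approx h$ depends on the class of $v$. In the following pattern the difference between two classes can be computed for every $\Omega$, because one class of disks is determined by the others through Descartes' circle theorem: if a disk of radius $r_w$ is inscribed in the interstice of three mutually tangent disks of radii $r_1,r_2,r_3$, then
\begin{equation}\label{eq:descartes}
\frac1{r_w}=\sum_i\frac1{r_i}+2\sqrt{\sum_{i<j}\frac1{r_ir_j}} .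
\end{equation}

\begin{proposition}\label{prop:limit}
Let $R$ be the hexagonal packing by unit disks, with set of centers $\Lambda=2\mathbf Z+2e^{i\pi/3}\mathbf Z$, with the disk inscribed in each interstice added. This $R$ is admissible with $\Theta\equiv0$. Let $w$ be an added disk surrounded by $v_1,v_2,v_3$, with centers $c_w,c_1,c_2,c_3$ in $\varepsilon R$, and let $h=\log|f'|$. In the situation of Theorem~\ref{thm:main}, locally uniformly,
\[
\varepsilon^{-2}\Bigl[\tfrac13\sum_{i=1}^3\phi_\varepsilon(v_i)-\phi_\varepsilon(w)\Bigr]\to\tfrac{\sqrt3-1}3\,|\nabla h|^2,\qquad\varepsilon^{-2}\Bigl[\tfrac13\sum_{i=1}^3h(c_i)-h(c_w)\Bigr]\to0 .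
\]
Consequently, if $\Omega$ is not a round disk, there are no $C^2$ functions $H_\varepsilon\to h$ in $C^2_{\rm loc}(\Omega)$ with $H_\varepsilon=\phi_\varepsilon$ at all centers. So second differences mixing translate classes need not converge to the corresponding derivatives of $h$.
\end{proposition}

\begin{proof}
Each triangle of the hexagonal packing is divided by the center of its inscribed disk into three triangles; adjacent disks are externally tangent and all disks have disjoint interiors. So $R$ is admissible. The standing hypothesis holds by the Koebe--Andreev--Thurston theorem, applied to the sphere obtained by adding a cone over the boundary of $\Omega^\varepsilon$; the disk of the cone point is normalized to be the exterior of $U$.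

Put $\bar\phi=\frac13\sum\phi_\varepsilon(v_i)$ and $a_i=\phi_\varepsilon(v_i)-\bar\phi$, so $\sum a_i=0$. In $P^\varepsilon$ the three triangles at the interior vertex $w$ tile the triangle $v_1v_2v_3$, so the disk $w$ is inscribed in the interstice of the disks $v_1,v_2,v_3$, and \eqref{eq:descartes} applies. In $\varepsilon R$ the radii are $\varepsilon$ and, by \eqref{eq:descartes}, $\varepsilon/(3+2\sqrt3)$. Since $\sum_{i<j}e^{-a_i-a_j}=\sum_ie^{a_i}$, we obtain
\[
\phi_\varepsilon(w)-\bar\phi=-\log\frac{\sum e^{-a_i}+2\sqrt{\sum e^{a_i}}}{3+2\sqrt3} .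
\]
With $S=\sum a_i^2$ we have $\sum e^{\pm a_i}=3+\frac12S+O(\max|a_i|^3)$ and $2\sqrt{3+\frac12S}=2\sqrt3+\frac{\sqrt3}6S+O(S^2)$ as the $a_i$ tend to $0$. So
\[
\bar\phi-\phi_\varepsilon(w)=\frac{\frac12+\frac{\sqrt3}6}{3+2\sqrt3}\,S+O(\max|a_i|^3)=\frac{\sqrt3-1}6\,S+O(\max|a_i|^3).
\]
Let $e_i$ be the unit-scale vectors from the centroid of the triangle to its vertices, so that $c_i=c_w+\varepsilon e_i$ and $\sum e_i=0$. The $v_i$ differ by lattice vectors, so $\phi_\varepsilon(v_i)-\phi_\varepsilon(v_j)=\varepsilon\,\partial_{e_i-e_j}h(c_w)+o(\varepsilon)$ by Theorem~\ref{thm:main}. Averaging over $j$ gives $a_i=\varepsilon\,\partial_{e_i}h(c_w)+o(\varepsilon)$. The vectors $e_i$ have length $2/\sqrt3$ and mutual angles $2\pi/3$, so $\sum\langle e_i,b\rangle^2=\frac32\cdot\frac43|b|^2=2|b|^2$ for all $b\in\mathbf R^2$. Hence $S=2\varepsilon^2|\nabla h(c_w)|^2+o(\varepsilon^2)$, and the first limit follows.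

Let $H_\varepsilon\to h$ in $C^2_{\rm loc}$. Taylor's formula, $\sum e_i=0$ and $\sum\langle e_i,b\rangle^2=2|b|^2$ give
\[
\varepsilon^{-2}\Bigl[\tfrac13\sum_iH_\varepsilon(c_i)-H_\varepsilon(c_w)\Bigr]-\tfrac16\sum_iD^2h(c_w)[e_i,e_i]\longrightarrow0,\qquad\tfrac16\sum_iD^2h[e_i,e_i]=\tfrac13(h_{xx}+h_{yy})=0 .
\]
With $H_\varepsilon=h$ this is the second limit. Together with the first limit it excludes $H_\varepsilon=\phi_\varepsilon$ at all centers if $\nabla h\ne0$ somewhere. If $\nabla h\equiv0$, then $|f'|$ is constant, so $f$ is affine and $\Omega$ is a round disk.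
\end{proof}

The constant agrees with Example~\ref{ex:moebius}. There the added disks have $r_w=1/(3+2\sqrt3)=\frac2{\sqrt3}-1$ at unit scale, and \eqref{eq:moebius} predicts the limit $\frac14(1-r_w^2)|\nabla h|^2=\frac{\sqrt3-1}3|\nabla h|^2$.

\begin{thebibliography}{1}
\bibitem{hex} \emph{The $C^{\infty}$-convergence of hexagonal disk packings to the Riemann map}, \url{http://archive.ymsc.tsinghua.edu.cn/pacm_download/117/6562-11511_2006_Article_BF02392900.pdf}
\end{thebibliography}

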